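
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Holomorphic nonlinear potentials and Carleson measures\\ for analytic Besov spaces on the ball}


\begin{abstract}
Let $n\ge 2$ and $1<p<\infty$. We show that a positive measure on the unit ball of $\mathbb C^n$ is a Carleson measure for the analytic Besov space $B_p$ if and only if its discretization on a Bergman tree satisfies the tree condition. It follows that two conditions on a sequence in the ball, one stated with Carleson measures and the other with the tree, are equivalent for all $p$. In particular the first implies the second when $p\ge 2+\frac1{n-1}$, which answers a question posed in \cite{TL}. The main tool is a holomorphic function in $B_p$ whose real part dominates a nonlinear potential of the measure.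
\end{abstract}

\section{The question and the answer}

\subsection{Besov spaces and Carleson measures}

Throughout, $n\ge2$, $1<p<\infty$, $p'=\frac p{p-1}$, and
\[
q=p'-1=\frac1{p-1},\qquad\text{so that}\qquad qp=p'=q+1 .
\]
Let $\mathbb B_n$ be the unit ball of $\mathbb C^n$, $dz$ Lebesgue measure, $d\lambda_n(z)=(1-|z|^2)^{-n-1}dz$ the invariant measure, and $\beta$ the Bergman metric, normalized by
\begin{equation}\label{eq:beta}
\operatorname{sech}^2\beta(z,w)=\frac{(1-|z|^2)(1-|w|^2)}{|1-\langle z,w\rangle|^2},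
\qquad \beta(0,z)=\frac12\log\frac{1+|z|}{1-|z|}.
\end{equation}
Another normalization multiplies $\beta$ by a constant, which only rescales the parameters $\theta,\lambda$ below.

Fix an integer $m\ge 1$ with $m>n/p$. The analytic Besov space $B_p=B_p(\mathbb B_n)$ consists of the holomorphic functions $f$ on $\mathbb B_n$ with
\[
\|f\|_{B_p}=\Big(\int_{\mathbb B_n}\big|(1-|z|^2)^mf^{(m)}(z)\big|^p\,d\lambda_n(z)+\sum_{k=0}^{m-1}|f^{(k)}(0)|^p\Big)^{1/p}<\infty ,
\]
where $f^{(k)}$ is the tensor of $k$th order complex derivatives and $|f^{(k)}|$ its norm. A positive Borel measure $\mu$ on $\mathbb B_n$ is a \emph{$B_p$-Carleson measure} if there is a finite constant $C_\mu$ with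
\[
\int_{\mathbb B_n}|f|^p\,d\mu\le C_\mu\|f\|_{B_p}^p\qquad\text{for all } f\in B_p .
\]

\subsection{Bergman trees}

To decide whether $\mu$ is Carleson one would like a condition that involves only the amounts of mass in suitable pieces of the ball. The pieces are organized in a tree, in the sense of Arcozzi, Rochberg and Sawyer. Fix $\theta,\lambda>0$ and $C_1\ge1$ (with $C_1$ depending only on $n$). For $N\ge1$ let
\[
S_N=\{z:\beta(0,z)=N\theta\},
\]
and let $P_N$ be the radial projection of $\{\beta(0,z)\ge N\theta\}$ onto $S_N$. Partition $S_N$ into Borel pieces $Q_\alpha$, each with a center $c_\alpha\in S_N$ such that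
\begin{equation}\label{eq:Q}
B_\beta(c_\alpha,\lambda)\cap S_N\subset Q_\alpha\subset B_\beta(c_\alpha,C_1\lambda)\cap S_N ,
\end{equation}
where $B_\beta$ denotes a Bergman ball and $\lambda,C_1$ do not depend on $\alpha$ or $N$. The indices $\alpha$ of these pieces are the elements of level $N$. By \eqref{eq:Q} the centers of one level have mutual distance at least $\lambda$, and $S_N$ is compact, so each level is finite. Put
\[
K_\alpha=\{z:N\theta\le\beta(0,z)<(N+1)\theta,\ P_Nz\in Q_\alpha\}.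
\]
The root $o$, of level $0$, has $K_o=\{\beta(0,z)<\theta\}$, and every element of level $1$ is a child of $o$. For $N\ge1$, an element $\gamma$ of level $N+1$ is a child of the unique $\alpha$ of level $N$ with $P_N(c_\gamma)\in Q_\alpha$. The resulting rooted tree $\mathcal T_n$ is called a \emph{Bergman tree}; the sets $K_\alpha$ partition $\mathbb B_n$. Write $d(\alpha)$ for the level of $\alpha$, which is the number of edges from $o$ to $\alpha$, and $\gamma\ge\alpha$ if $\gamma$ lies in the subtree rooted at $\alpha$, including $\alpha$ itself.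

For a nonnegative function $\mu$ on $\mathcal T_n$ put $I^*\mu(\alpha)=\sum_{\gamma\ge\alpha}\mu(\gamma)$. We say that $\mu$ satisfies the \emph{tree condition} if there is a finite constant $C$ with
\begin{equation}\label{eq:tree}
\sum_{\gamma\ge\alpha}\big(I^*\mu(\gamma)\big)^{p'}\le C\,I^*\mu(\alpha)<\infty\qquad\text{for all }\alpha\in\mathcal T_n .
\end{equation}

The simplest case already shows what \eqref{eq:tree} measures. Let $\mu$ consist of one atom of mass $c>0$ at an element $\varepsilon$ of level $d$. Then $I^*\mu(\gamma)=c$ if $\gamma\le\varepsilon$ and $I^*\mu(\gamma)=0$ otherwise, so \eqref{eq:tree} at $\alpha\le\varepsilon$ reads $(d-d(\alpha)+1)c^{p'}\le Cc$. The worst $\alpha$ is the root, and the condition becomes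
\begin{equation}\label{eq:atom}
c\le C^{p-1}(1+d)^{1-p}.
\end{equation}

\subsection{The question}

Let $\{z_j\}_{j\ge1}$ be a sequence in $\mathbb B_n$ and let $\alpha_j\in\mathcal T_n$ be the element with $z_j\in K_{\alpha_j}$. Consider the following conditions; constants are finite and independent of $i,j$, and may differ from one condition to the other.
\begin{itemize}
\item[\textbf{(B)}] There is $C$ with $\beta(z_i,0)\le C\beta(z_i,z_j)$ for $i\ne j$, and the measure
$\displaystyle\sum_j\Big(1+\log\frac1{1-|z_j|^2}\Big)^{1-p}\delta_{z_j}$ on $\mathbb B_n$ is $B_p$-Carleson.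
\item[\textbf{(T)}] There is $C$ with $\beta(z_i,0)\le C\beta(z_i,z_j)$ for $i\ne j$, and the function
$\displaystyle\sum_j(1+d(\alpha_j))^{1-p}\delta_{\alpha_j}$ on $\mathcal T_n$ satisfies the tree condition \eqref{eq:tree}.
\end{itemize}
By \eqref{eq:atom}, each single atom in (T) has, up to a constant, the largest mass that the tree condition allows. Since $\log\frac{1}{1-|z_j|^2}$ differs from $2\beta(0,z_j)$ by a bounded amount, and $\beta(0,z_j)$ from $\theta d(\alpha_j)$ by at most $\theta$, the masses in (B) and (T) are comparable. Both conditions therefore ask how such extremal atoms may accumulate: (B) in the language of holomorphic functions, (T) in that of positive sums over a tree.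

In \cite{TL} condition (T) is numbered (21), and (B) is numbered (23), an equivalent form of a condition (18) there. The question posed in \cite{TL} is whether (18), equivalently (B), is sufficient for (T) when $p\in[2+\frac1{n-1},\infty)$. The answer is yes. It follows from a statement about arbitrary measures.

\begin{theorem}\label{thm:main}
Let $n\ge2$, $1<p<\infty$, let $m>n/p$ be the integer fixed in the definition of $B_p$, let $\mathcal T_n$ be any Bergman tree, and let $\mu$ be a positive Borel measure on $\mathbb B_n$. Put $\tilde\mu(\alpha)=\mu(K_\alpha)$. Then the following are equivalent: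
\begin{itemize}
\item[\textup{(a)}] $\mu$ is a $B_p$-Carleson measure;
\item[\textup{(b)}] $\tilde\mu$ satisfies the tree condition \eqref{eq:tree}.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:main}
For all $n\ge2$ and $1<p<\infty$, every Bergman tree and every sequence in $\mathbb B_n$, conditions \textup{(B)} and \textup{(T)} are equivalent. In particular \textup{(B)} implies \textup{(T)} for every $p\in[2+\frac1{n-1},\infty)$.
\end{corollary}

Condition (a) does not mention the tree, so (b) holds for one Bergman tree if and only if it holds for all of them. The separation condition is the same in (B) and (T) and plays no part in the proofs.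

The question is answered by (a)$\Rightarrow$(b), proved in Sections \ref{sec:prelim}--\ref{sec:necessity}. A reader interested only in the range $p\ge2+\frac1{n-1}$ may skip Subsections \ref{sub:linear} and \ref{sub:stop}. The converse is proved in Section \ref{sec:converse}.

\section{The idea}\label{sec:idea}

\subsection{The same implication on the tree}

Replace the ball by the tree. For $\varphi\ge0$ on $\mathcal T_n$ put $I\varphi(\varepsilon)=\sum_{\gamma\le\varepsilon}\varphi(\gamma)$. Here $\varphi(\gamma)$ models the size of $(1-|z|^2)^mf^{(m)}$ on $K_\gamma$, and $I\varphi$ models $f$, recovered by integrating from the origin. Suppose that $\nu$ is a finite, finitely supported measure on $\mathcal T_n$ with $\sum (I\varphi)^p\nu\le C_\nu\sum\varphi^p$ for all $\varphi\ge0$. Test this on $\varphi=(I^*\nu)^q$. With $E=\sum_\gamma I^*\nu(\gamma)^{p'}$, which is a finite sum, we have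
\[
\sum\varphi^p=E,\qquad
\sum_\varepsilon I\varphi(\varepsilon)\,\nu(\varepsilon)=\sum_\gamma\varphi(\gamma)I^*\nu(\gamma)=\sum_\gamma I^*\nu(\gamma)^{q+1}=E ,
\]
so H\"older gives $E\le(C_\nu E)^{1/p}\nu(\mathcal T_n)^{1/p'}$, that is, $E\le C_\nu^{p'-1}\nu(\mathcal T_n)$. Applied to restrictions of $\mu$ to finite parts of the subtree of $\alpha$, this yields the tree condition in the limit. The test function is $I\big((I^*\nu)^q\big)$: at a point $\varepsilon$ it adds up, over all scales, the $q$th power of the mass near $\varepsilon$ at that scale.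

On the ball only holomorphic test functions are available, and they may cancel. Put
\[
\rho(z,w)=|1-\langle z,w\rangle|,\qquad \nu_x(z)=\nu\{w:\rho(z,w)<x\},\qquad \delta=\delta_z=1-|z|.
\]
The analogue of the tree potential is
\begin{equation}\label{eq:W}
W(z)=W_\nu(z)=\int_0^4\nu_x(z)^q\,\frac{dx}x .
\end{equation}
The argument above goes through on the ball once we have a holomorphic $F$ with
\begin{equation}\label{eq:goal}
\operatorname{Re}F\ge c\,W\quad\text{and}\quad\|F\|_{B_p}^p\le C\int W\,d\nu .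
\end{equation}

\subsection{The case $p=2$}\label{sub:ptwo}

If $p=2$, then $q=1$ and $W$ is linear in $\nu$. For finite $\nu$ with compact support in $\mathbb B_n$ let
\[
F(z)=\int\log\frac4{1-\langle z,w\rangle}\,d\nu(w).
\]
Since $\rho<2$ on $\mathbb B_n$ and $\log\frac4\rho=\int_0^4\mathbf 1_{\rho<x}\frac{dx}x$, the real part is exactly the potential:
\[
\operatorname{Re}F(z)=\int\log\frac4{\rho(z,w)}\,d\nu(w)=\int_0^4\nu_x(z)\frac{dx}x=W(z).
\]
Moreover $\rho(z,w)\ge\delta$, and $\rho^{-m}=m\int_\rho^\infty x^{-m}\frac{dx}x$, so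
\[
\delta^m|F^{(m)}(z)|\le C\,\delta^m\int\rho(z,w)^{-m}d\nu(w)=Cm\int_\delta^\infty(\delta/x)^m\nu_x(z)\frac{dx}x .
\]
This pointwise bound, together with $|F|\le C\|\nu\|$ on $|z|\le\frac12$, where $\|\nu\|$ is the total mass, gives the norm bound in \eqref{eq:goal}; this is Lemma \ref{lem:norm} below with $q=1$. So for $p=2$ there is nothing more to do. The kernel is logarithmic, and its real part controls its size.

\subsection{The case $p\ne2$: where to put the power}\label{sub:power}

For $p\ne2$ a power $q\neq1$ must be taken at each scale. There are two natural ways to do it holomorphically, with kernels that behave like a bump of size $t$ and have positive real part.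

\emph{Average the powers.} Take the positive function $\nu_{28t}(\zeta)^q$ on the sphere (the factor $28$ is only for convenience), integrate it against $t^{a-n}(1-(1-t)\langle z,\zeta\rangle)^{-a}$, and then integrate in $\frac{dt}t$. This kernel has positive real part for all $t$ only if $a\le1$, so its tail decays slowly compared with the dimension $n$ of the sphere in the quasi-metric $\rho$. We shall see that for a suitable $a$ this construction gives \eqref{eq:goal} when $p<2+\frac1{n-1}$, and that for every $p\ge2+\frac1{n-1}$ and every $a\in(0,1]$ it violates the norm bound in \eqref{eq:goal}. The latter is exactly the range of the question.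

\emph{Take a power of the average.} Average $\nu$ first, to a holomorphic function $g_t$ with values in a sector, and then take the $q$th power of $g_t$. The tails now also enter through a $q$th power, and they are not counted once for every $t$-ball of the sphere. This works for all $p\ge2$.

\section{Preliminaries}\label{sec:prelim}

Let $S=\partial\mathbb B_n$ and let $\sigma$ be normalized surface measure on $S$. The definitions of $\rho(z,w)$ and $\nu_x(z)$ are used for points of $\overline{\mathbb B}_n$. For a finite measure $\nu$ on $\mathbb B_n$ put $\|\nu\|=\nu(\mathbb B_n)$. Since $\rho<2$ on $\mathbb B_n$, we have $\nu_x(z)=\|\nu\|$ for $z\in\mathbb B_n$ and $x\ge2$. The letters $C,c$ denote positive constants depending only on $n,p,m$ and, where trees occur, on $\theta,\lambda,C_1$.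

\begin{lemma}\label{lem:rho}
\textup{(i)} $\rho^{1/2}$ satisfies the triangle inequality on $\overline{\mathbb B}_n$. Hence $\rho(a,b)\le2(\rho(a,c)+\rho(c,b))$.

\textup{(ii)} For $\eta\in S$, $\sigma\{\zeta\in S:\rho(\zeta,\eta)<x\}\ge cx^n$ if $0<x\le2$. For $w\in\overline{\mathbb B}_n$ and $x>0$, $\sigma\{\zeta\in S:\rho(\zeta,w)<x\}\le Cx^n$.

\textup{(iii)} For $0<t<1$, $z\in\mathbb B_n$, $w\in\overline{\mathbb B}_n$ put $X_t(z,w)=|1-(1-t)\langle z,w\rangle|$. Then
\[
X_t\ge t,\qquad X_t\ge\delta_z,\qquad\rho(z,w)\le2X_t,\qquad X_t\le\rho(z,w)+t .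
\]
\end{lemma}

\begin{proof}
(i) By unitary invariance let $c=re_1$ with $0\le r\le1$, and write $a=(a_1,a')$, $b=(b_1,b')$. Put $x=\rho(a,c)=|1-ra_1|$ and $y=\rho(c,b)=|1-r\bar b_1|$. Then $\rho(a,b)\le|1-a_1\bar b_1|+|a'||b'|$. First,
\[
|1-a_1\bar b_1|=|(1-ra_1)+a_1(r-\bar b_1)|\le x+|r-\bar b_1|\le x+y,
\]
because $|1-rb_1|^2-|r-b_1|^2=(1-r^2)(1-|b_1|^2)\ge0$. Next,
\[
|a'|^2\le1-|a_1|^2\le1-r^2|a_1|^2\le2(1-r|a_1|)\le2x,
\]
and likewise $|b'|^2\le2y$. So $\rho(a,b)\le x+y+2\sqrt{xy}=(\sqrt x+\sqrt y)^2$. The last claim follows from $(\sqrt x+\sqrt y)^2\le2(x+y)$.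

(ii) Let first $w=\eta\in S$; we may take $\eta=e_1$. Since $n\ge2$, under $\sigma$ the coordinate $\zeta_1$ has density $c_n(1-|u|^2)^{n-2}$ on the unit disc, and $\rho(\zeta,e_1)=|1-\zeta_1|$. On $\{|u|<1,\,|1-u|<x\}$ we have $1-|u|^2\le2|1-u|<2x$, and this set has area at most $\pi x^2$; this gives the upper bound. For $x\le1$ the disc $\{|u-(1-\frac x2)|<\frac x4\}$ lies in $\{|u|<1,\,|1-u|<x\}$, and on it $1-|u|^2\ge1-|u|\ge\frac x4$; this gives the lower bound. For $1\le x\le2$ the lower bound follows from the case $x=1$ by monotonicity. Finally let $w=|w|\eta\in\overline{\mathbb B}_n$ with $\eta\in S$. If $\{\zeta:\rho(\zeta,w)<x\}$ is nonempty, then $1-|w|<x$, that is, $\rho(\eta,w)<x$. By (i) the set lies in $\{\rho(\zeta,\eta)<4x\}$, so its measure is at most $Cx^n$.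

(iii) The number $|1-(1-t)\langle z,w\rangle|$ is at least $1-(1-t)|z||w|$, hence at least $t$ and at least $1-|z|$. The difference of $1-(1-t)\langle z,w\rangle$ and $1-\langle z,w\rangle$ has modulus at most $t$. Hence $X_t\le\rho+t$ and $\rho\le X_t+t\le2X_t$.
\end{proof}

\begin{lemma}[Hardy]\label{lem:hardy}
If $1<P<\infty$, $a>n/P$ and $h\ge0$, then
\[
\int_0^1\Big(\int_\delta^1(\delta/x)^ah(x)\frac{dx}x\Big)^P\frac{d\delta}{\delta^{n+1}}\le\Big(a-\frac nP\Big)^{-P}\int_0^1h(x)^P\frac{dx}{x^{n+1}} .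
\]
\end{lemma}

\begin{proof}
We have $\delta^{-n/P}(\delta/x)^a=(\delta/x)^{a-n/P}x^{-n/P}$. So the left side is at most the $P$th power of the $L^P(\frac{d\delta}\delta)$ norm of the convolution, on the multiplicative group $(0,\infty)$ with measure $\frac{dx}x$, of $x^{-n/P}h(x)\mathbf 1_{x<1}$ with the kernel $u^{a-n/P}\mathbf 1_{0<u<1}$. The kernel has $L^1(\frac{du}u)$ norm $(a-\frac nP)^{-1}$, and Young's inequality gives the claim.
\end{proof}

The next lemma turns a pointwise bound by masses $\nu_{bx}(z)$ into an integrated one. It is used once with $\Phi=c\,\delta^m|F^{(m)}|$ and $P=p$, and once, in the converse, with $P=p'$.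

\begin{lemma}\label{lem:zero}
Let $\nu$ be a finite measure on $\mathbb B_n$, $1<P<\infty$, $a>n/P$, $r>0$, $b\ge1$, and suppose that the measurable function $\Phi\ge0$ satisfies
\[
\Phi(z)\le\int_\delta^\infty(\delta/x)^a\nu_{bx}(z)^r\frac{dx}x\qquad(z\in\mathbb B_n).
\]
Then, with $b'=2(1+b)$ and $C$ depending on $n,P,a,r,b$,
\[
\int_{\mathbb B_n}\Phi^P\,d\lambda_n\le C\Big[\|\nu\|^{rP}+\int_S\int_0^1\nu_{b'x}(\zeta)^{rP}\frac{dx}{x^{n+1}}\,d\sigma(\zeta)\Big].
\]
\end{lemma}

\begin{proof}
The part $x\ge1$ of the integral is at most $\|\nu\|^r\delta^a/a$. Let $z=|z|\zeta$ with $\zeta\in S$ and let $x\in[\delta,1]$. If $\rho(z,w)<bx$, then $\rho(\zeta,w)\le2(\delta+\rho(z,w))<b'x$, because $\rho(\zeta,z)=\delta$. So $\nu_{bx}(z)\le\nu_{b'x}(\zeta)$, and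
\[
\Phi(z)\le \tfrac1a\|\nu\|^r\delta^a+\int_\delta^1(\delta/x)^a\nu_{b'x}(\zeta)^r\frac{dx}x .
\]
Take $P$th powers and integrate in polar coordinates, with $(1-|z|^2)^{-n-1}\le\delta^{-n-1}$. Since $aP>n$, $\int_0^1\delta^{aP-n-1}d\delta<\infty$, and Lemma \ref{lem:hardy} applied for each $\zeta$ to $h(x)=\nu_{b'x}(\zeta)^r$ handles the second term.
\end{proof}

\section{The holomorphic potential}\label{sec:potential}

Let $\nu$ be a nonzero finite measure with compact support in $\mathbb B_n$, say in $\{|w|\le r_0\}$ with $r_0<1$, and let $W$ be the potential \eqref{eq:W}. Since $\rho(z,w)\ge1-r_0$ for $w\in\operatorname{supp}\nu$, we have $\nu_x(z)=0$ for $x\le1-r_0$ and all $z\in\overline{\mathbb B}_n$. Hence $W$ is bounded. On $\mathbb B_n$ we have $\nu_x=\|\nu\|$ for $x\ge2$, so the part $2\le x\le4$ of \eqref{eq:W} shows that $W\ge(\log2)\|\nu\|^q$. If $B>4$, then $\int_4^B\nu_x^q\frac{dx}x=\log(B/4)\,\|\nu\|^q$. Thus, on $\mathbb B_n$,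
\begin{equation}\label{eq:Wprop}
\|\nu\|^q\le C\,W,\qquad\int_0^B\nu_x(z)^q\frac{dx}x\le C_B\,W(z)\quad(B>0).
\end{equation}

\begin{proposition}\label{prop:potential}
For every nonzero finite $\nu$ with compact support in $\mathbb B_n$ there is $F\in B_p$ with
\[
\operatorname{Re}F\ge c\,W\ \text{ on }\mathbb B_n,\qquad\|F\|_{B_p}^p\le C\int W\,d\nu<\infty .
\]
\end{proposition}

The proof has two parts. We first reduce the norm estimate to a pointwise one, and then give the two constructions of Subsection \ref{sub:power}: one for $p<2+\frac1{n-1}$, the other for $p\ge2$.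

\subsection{From a pointwise bound to the norm}

\begin{lemma}\label{lem:norm}
Let $\nu$ be as above, let $K,b\ge1$, and let $F$ be holomorphic on $\mathbb B_n$ with $|F|\le K\|\nu\|^q$ on $\{|z|\le\frac12\}$ and
\begin{equation}\label{eq:pointwise}
\delta^m|F^{(m)}(z)|\le K\int_\delta^\infty(\delta/x)^m\nu_{bx}(z)^q\,\frac{dx}x\qquad(z\in\mathbb B_n).
\end{equation}
Then $\|F\|_{B_p}^p\le C\int W\,d\nu<\infty$, where $C$ depends on $n,p,m,K,b$.
\end{lemma}

\begin{proof}
By Cauchy's estimates $|F^{(k)}(0)|^p\le C\|\nu\|^{qp}=C\|\nu\|^{p'}$ for $k<m$. Since $(1-|z|^2)^m\le2^m\delta^m$ and $m>n/p$, Lemma \ref{lem:zero} with $(P,a,r)=(p,m,q)$ gives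
\[
\|F\|_{B_p}^p\le C\Big[\|\nu\|^{p'}+\int_S\int_0^1\nu_{b'x}(\zeta)^{p'}\frac{dx}{x^{n+1}}d\sigma(\zeta)\Big].
\]
Split off one factor:
\[
\nu_{b'x}(\zeta)^{p'}=\int\mathbf 1_{\rho(\zeta,w)<b'x}\,\nu_{b'x}(\zeta)^q\,d\nu(w).
\]
If $\rho(\zeta,w)<b'x$, then by the quasi-triangle inequality every $w'$ with $\rho(\zeta,w')<b'x$ satisfies $\rho(w,w')<4b'x$; so $\nu_{b'x}(\zeta)\le\nu_{4b'x}(w)$. By Fubini and Lemma \ref{lem:rho}(ii) the double integral is at most
\[
\int\int_0^1\nu_{4b'x}(w)^q\,\sigma\{\zeta:\rho(\zeta,w)<b'x\}\frac{dx}{x^{n+1}}\,d\nu(w)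
\le C\int\int_0^{4b'}\nu_x(w)^q\frac{dx}x\,d\nu(w)\le C\int W\,d\nu
\]
by \eqref{eq:Wprop}. Also $\|\nu\|^{p'}=\int\|\nu\|^q\,d\nu\le C\int W\,d\nu$. The right side is finite because $W$ is bounded and $\nu$ is finite.
\end{proof}

So Proposition \ref{prop:potential} follows once we find a holomorphic $F$ with $\operatorname{Re}F\ge cW$ and the two pointwise bounds of Lemma \ref{lem:norm}, with $K$ and $b$ depending only on $n,p,m$. For $p=2$ the function of Subsection \ref{sub:ptwo} does this, since $\big|\log\frac4{1-u}\big|$ is bounded for $|u|\le\frac12$.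

\subsection{Averaging the powers: $1<p<2+\frac1{n-1}$}\label{sub:linear}

The condition $p<2+\frac1{n-1}$ means $p-1<\frac n{n-1}$, that is, $n(1-q)<1$. Put $\kappa=\min(q,1)$ and choose $a$, depending only on $n$ and $p$, with
\begin{equation}\label{eq:a}
0<a<1,\qquad a>n(1-\kappa).
\end{equation}
Let
\begin{equation}\label{eq:Fa}
F_a(z)=\int_0^1\int_S\nu_{28t}(\zeta)^q\,\frac{t^{a-n}}{(1-(1-t)\langle z,\zeta\rangle)^a}\,d\sigma(\zeta)\frac{dt}t\qquad\text{(principal branch)}.
\end{equation}
The integrand vanishes for $28t\le1-r_0$, and for larger $t$ we have $X_t\ge t$. So $F_a$ is holomorphic on $\mathbb B_n$ and may be differentiated under the integral.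

\emph{Lower bound.} Since $\operatorname{Re}(1-(1-t)\langle z,\zeta\rangle)>0$, the kernel has values in the sector $|\arg|\le a\pi/2$, so
\[
\operatorname{Re}F_a(z)\ge c\int_0^1\int_S\nu_{28t}(\zeta)^q\,t^{a-n}X_t(z,\zeta)^{-a}\,d\sigma(\zeta)\frac{dt}t .
\]
Fix $t$ with $\nu_{4t}(z)>0$. Then $1-|z|<4t$. Let $z=|z|\eta$ with $\eta\in S$, and let $\rho(\zeta,\eta)<t$. Then $\rho(z,\zeta)\le2(4t+t)=10t$ and $X_t(z,\zeta)\le11t$. If $\rho(z,w)<4t$, then $\rho(\zeta,w)<2(10t+4t)=28t$. Hence $\nu_{28t}(\zeta)\ge\nu_{4t}(z)$ for these $\zeta$, which fill a set of measure at least $ct^n$. Therefore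
\[
\operatorname{Re}F_a(z)\ge c\int_0^1\nu_{4t}(z)^q\frac{dt}t=c\,W(z).
\]

\emph{An integral estimate.} Let $0<t\le x$, $z\in\mathbb B_n$, and let $D$ be a Borel subset of $\{\zeta\in S:\rho(z,\zeta)<2x\}$. We claim
\begin{equation}\label{eq:D}
\int_D\nu_{28t}(\zeta)^q\,d\sigma(\zeta)\le C\,t^{n\kappa}x^{n(1-\kappa)}\,\nu_{60x}(z)^q .
\end{equation}
If $\zeta\in D$ and $\rho(\zeta,w)<28t$, then $\rho(z,w)<2(2x+28x)=60x$. So $\nu_{28t}\le\nu_{60x}(z)$ on $D$, and by Fubini
\[
\int_D\nu_{28t}\,d\sigma\le\int_{\{\rho(z,w)<60x\}}\sigma\{\zeta:\rho(\zeta,w)<28t\}\,d\nu(w)\le Ct^n\nu_{60x}(z).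
\]
If $q\ge1$, multiply by the bound $\nu_{60x}(z)^{q-1}$ for $\nu_{28t}^{q-1}$ on $D$. If $q<1$, use H\"older: $\int_D\nu_{28t}^q\,d\sigma\le\sigma(D)^{1-q}\big(\int_D\nu_{28t}\,d\sigma\big)^q$, with $\sigma(D)\le Cx^n$.

\emph{Bound near the origin.} For $|z|\le\frac12$ we have $X_t\ge\frac12$. Estimate \eqref{eq:D} with $x=1$ and $D=S$ gives
\[
|F_a(z)|\le C\|\nu\|^q\int_0^1t^{a-n+n\kappa}\frac{dt}t\le C\|\nu\|^q,
\]
by \eqref{eq:a}.

\emph{Derivatives.} We have $|F_a^{(m)}(z)|\le C\int_0^1\int_S\nu_{28t}(\zeta)^qt^{a-n}X_t^{-a-m}d\sigma\frac{dt}t$. Write $X_t^{-a-m}=(a+m)\int_0^\infty\mathbf 1_{X_t<x}\,x^{-a-m}\frac{dx}x$. Since $X_t\ge\max(t,\delta)$, only $x>\max(t,\delta)$ matters, and $\{X_t(z,\zeta)<x\}\subset\{\rho(z,\zeta)<2x\}$. By \eqref{eq:D},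
\[
|F_a^{(m)}(z)|\le C\int_\delta^\infty x^{-a-m+n(1-\kappa)}\nu_{60x}(z)^q\Big(\int_0^xt^{a-n(1-\kappa)}\frac{dt}t\Big)\frac{dx}x
\le C\int_\delta^\infty x^{-m}\nu_{60x}(z)^q\frac{dx}x ,
\]
again by \eqref{eq:a}. This is \eqref{eq:pointwise} with $b=60$. Lemma \ref{lem:norm} proves Proposition \ref{prop:potential} for $1<p<2+\frac1{n-1}$. \hfill$\square$

\subsection{Where the averaged powers stop}\label{sub:stop}

This subsection only explains why a second construction is needed; nothing later depends on it. Let $p\ge2+\frac1{n-1}$, so that $n(1-q)\ge1$. Then the norm estimate fails for $F_a$, whatever $a\in(0,1]$. (For $a>1$ the kernel in \eqref{eq:Fa} has real part of both signs when $t$ is small, since $1-(1-t)\langle z,\zeta\rangle$ takes all arguments in $|\arg|<\arcsin(1-t)$.) To see this, let $0<\epsilon<1$ and let $\nu$ be the image of $\sigma$ under $\eta\mapsto(1-\epsilon)\eta$. By Lemma \ref{lem:rho}(ii),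
\[
\nu_x(z)=\sigma\{\eta:\rho(\eta,(1-\epsilon)z)<x\}\le Cx^n\quad(z\in\mathbb B_n),\qquad\text{so}\quad W\le C\int_0^4x^{nq}\frac{dx}x\le C
\]
and $\int W\,d\nu\le C$ uniformly in $\epsilon$. On the other hand $\rho(\zeta,(1-\epsilon)\eta)\le\rho(\zeta,\eta)+\epsilon$, so $\nu_{28t}(\zeta)\ge\sigma\{\eta:\rho(\zeta,\eta)<t\}\ge ct^n$ for $\epsilon\le t<1$. At $z=0$ the kernel in \eqref{eq:Fa} is $t^{a-n}$, and therefore
\[
F_a(0)\ge c\int_\epsilon^1t^{a-n(1-q)}\frac{dt}t\longrightarrow\infty\qquad(\epsilon\to0),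
\]
because $a\le1\le n(1-q)$. So $\|F_a\|_{B_p}^p\ge|F_a(0)|^p$ is not bounded by $C\int W\,d\nu$.

What goes wrong is that the origin sees about $t^{-n}$ balls of size $t$, each contributing its $q$th power $t^{nq}$ with weight $t^{a}$. If instead one averages $\nu$ first with the weight $(t/X_t)^{1/2}$, then at the origin one gets $t^{1/2}\|\nu\|$ at scale $t$, whatever the number of balls; its $q$th power is integrable in $\frac{dt}t$. This is the next construction.

\subsection{Powers of averages: $p\ge2$}\label{sub:nonlinear}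

Let $p\ge2$, so that $0<q\le1$. For $0<t<1$ put, with principal branches,
\[
g_t(z)=\int\Big(\frac t{1-(1-t)\langle z,w\rangle}\Big)^{1/2}d\nu(w),\qquad
G_t(z)=\int\Big(\frac t{X_t(z,w)}\Big)^{1/2}d\nu(w),
\]
\begin{equation}\label{eq:F}
F(z)=\int_0^1g_t(z)^q\,\frac{dt}t .
\end{equation}

\emph{Holomorphy and the bound near the origin.} Since $\operatorname{Re}(1-(1-t)\langle z,w\rangle)>0$, the integrand of $g_t$ lies in the sector $|\arg|\le\pi/4$. This sector is a convex cone, so $g_t$ lies in it too, and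
\begin{equation}\label{eq:gG}
\cos(\pi/4)\,G_t\le\operatorname{Re}g_t\le|g_t|\le G_t,\qquad G_t>0 .
\end{equation}
In particular $g_t$ has no zeros. Since $q\le1$, $g_t^q$ is holomorphic with values in the same sector. For $w\in\operatorname{supp}\nu$ we have $X_t(z,w)\ge1-r_0$, so $|g_t|^q\le C_\nu t^{q/2}$ on $\mathbb B_n$. Thus the integral \eqref{eq:F} converges absolutely and uniformly, $F$ is holomorphic, and by Cauchy's formula it may be differentiated under the integral. If $|z|\le\frac12$, then $X_t\ge\frac12$, so $G_t\le(2t)^{1/2}\|\nu\|$ and $|F|\le C\|\nu\|^q$.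

\emph{Lower bound.} If $\rho(z,w)<4t$, then $X_t(z,w)\le5t$; so $G_t(z)\ge5^{-1/2}\nu_{4t}(z)$. By \eqref{eq:gG} and the sector condition,
\[
\operatorname{Re}F\ge c\int_0^1|g_t|^q\frac{dt}t\ge c\int_0^1G_t^q\frac{dt}t\ge c\int_0^1\nu_{4t}(z)^q\frac{dt}t=c\,W(z).
\]

\emph{Derivatives: reduction to one moment.} Fix $z$ and $t$, let $d\pi(w)=(t/X_t(z,w))^{1/2}d\nu(w)$ and
\[
M_k=\int X_t(z,w)^{-k}\,d\pi(w),\qquad M_0=G_t(z).
\]
Differentiating the kernel $k$ times costs at most a factor $C_kX_t^{-k}$, so $|g_t^{(k)}(z)|\le C_kM_k$. For a multi-index $\omega$ with $|\omega|=m$, the chain rule shows that $\partial^\omega(g_t^q)$ is a finite combination, with coefficients depending only on $q$ and $\omega$, of terms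
\[
g_t^{\,q-j}\prod_{i=1}^j\partial^{\omega_i}g_t,\qquad 1\le j\le m,\quad m_i:=|\omega_i|\ge1,\quad\sum_{i=1}^j\omega_i=\omega .
\]
By H\"older, $M_{m_i}\le M_m^{m_i/m}M_0^{1-m_i/m}$, and since $\sum m_i=m$ this gives $\prod_iM_{m_i}\le M_mM_0^{\,j-1}$. Because $q-j\le0$ and $|g_t|\ge cG_t$, we have $|g_t|^{q-j}\le CG_t^{\,q-j}$. All terms collapse to the same bound:
\begin{equation}\label{eq:collapse}
|(g_t^q)^{(m)}(z)|\le C\,G_t(z)^{q-1}M_m .
\end{equation}

\emph{Derivatives: the negative power.} The exponent $q-1$ is $\le0$, so a small $G_t$ could make \eqref{eq:collapse} large. It does not, because the mass that contributes to $M_m$ at scale $x$ also contributes to $G_t$. Let $N_{t,x}=\nu\{w:X_t(z,w)<x\}$. By Lemma \ref{lem:rho}(iii), $N_{t,x}=0$ for $x\le\max(t,\delta)$, and $N_{t,x}\le\nu_{2x}(z)$. From $X^{-k}=k\int_0^\infty\mathbf 1_{X<x}x^{-k}\frac{dx}x$ with $k=m+\frac12$,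
\[
M_m=\int t^{1/2}X_t^{-m-1/2}\,d\nu=\Big(m+\frac12\Big)\int_{\max(t,\delta)}^\infty(t/x)^{1/2}x^{-m}N_{t,x}\frac{dx}x .
\]
For every $x$ we have $G_t\ge(t/x)^{1/2}N_{t,x}$. Since $q-1\le0$, this gives, where $N_{t,x}>0$,
\begin{equation}\label{eq:negpower}
G_t^{\,q-1}N_{t,x}\le(t/x)^{(q-1)/2}N_{t,x}^{\,q};
\end{equation}
where $N_{t,x}=0$ there is no contribution. Inserting this into \eqref{eq:collapse},
\[
|(g_t^q)^{(m)}(z)|\le C\int_{\max(t,\delta)}^\infty(t/x)^{q/2}x^{-m}\nu_{2x}(z)^q\frac{dx}x .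
\]
Integrate in $\frac{dt}t$. For given $x\geq\delta$ only $t\le x$ occurs, and $\int_0^x(t/x)^{q/2}\frac{dt}t=\frac2q$. Hence
\[
|F^{(m)}(z)|\le C\int_\delta^\infty x^{-m}\nu_{2x}(z)^q\frac{dx}x ,
\]
which is \eqref{eq:pointwise} with $b=2$. Lemma \ref{lem:norm} proves Proposition \ref{prop:potential} for $p\ge2$, and with Subsection \ref{sub:linear} for all $1<p<\infty$. \hfill$\square$

\begin{remark}
The hypothesis $p\ge2$, that is $q\le1$, keeps $g_t^q$ in the sector; for larger $q$ a smaller exponent in place of $\frac12$ would do this too, since it narrows the sector of $g_t$. The decisive use is in \eqref{eq:negpower}, where $q-1\le0$ turns a lower bound for $G_t$ into the upper bound that is needed. For $q>1$ that step would need an upper bound for $G_t$ by a multiple of $(t/x)^{1/2}N_{t,x}$, and in general there is none.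
\end{remark}

\subsection{The energy estimate}

The proposition now yields on the ball what we had on the tree in Section \ref{sec:idea}.

\begin{proposition}\label{prop:energy}
Let $\mu$ be $B_p$-Carleson with constant $C_\mu$, and let $\nu$ be the restriction of $\mu$ to a Borel set with compact closure in $\mathbb B_n$. Then
\[
\int W_\nu\,d\nu\le C\,C_\mu^{\,p'-1}\|\nu\| .
\]
\end{proposition}

\begin{proof}
Testing with $f=1$, whose norm is $1$, gives $\mu(\mathbb B_n)\le C_\mu<\infty$, so $\nu$ is finite. If $\nu=0$ there is nothing to prove. Otherwise let $F$ be the function of Proposition \ref{prop:potential}, and put $E=\int W\,d\nu$. Then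
\[
E\le C\int\operatorname{Re}F\,d\nu\le C\Big(\int|F|^p\,d\mu\Big)^{1/p}\|\nu\|^{1/p'}\le C\,C_\mu^{1/p}\|F\|_{B_p}\|\nu\|^{1/p'}\le C\,C_\mu^{1/p}E^{1/p}\|\nu\|^{1/p'} .
\]
Since $0<E<\infty$ by \eqref{eq:Wprop} and Proposition \ref{prop:potential}, we may divide by $E^{1/p}$ and raise to the power $p'$; note that $p'/p=p'-1$.
\end{proof}

The compact support of $\nu$ ensures that $E<\infty$, which the division needs. This is why we truncate $\mu$ in the next section and pass to the limit at the end.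

\section{From the ball to the tree}\label{sec:necessity}

\subsection{The size of a subtree}

Let $r_N=\tanh(N\theta)$ be the Euclidean radius of $S_N$. Then
\begin{equation}\label{eq:rN}
e^{-2N\theta}\le1-r_N^2=\operatorname{sech}^2(N\theta)\le4e^{-2N\theta}.
\end{equation}

\begin{lemma}\label{lem:tree}
There is $A=A(\theta,C_1\lambda)\ge2$ such that, if $d(\alpha)=N$ and $z,w\in\bigcup_{\gamma\ge\alpha}K_\gamma$, then $\rho(z,w)<Ae^{-2N\theta}$. If also $N\ge1$, then $\rho(z,c_\alpha)<Ae^{-2N\theta}$.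
\end{lemma}

\begin{proof}
For $N=0$ the claim holds because $\rho<2$ on $\mathbb B_n$. Let $N\ge1$ and put $D=4\cosh(C_1\lambda)$. If $|a|=|c|=r_k$ and $\beta(a,c)\le C_1\lambda$, then by \eqref{eq:beta} and \eqref{eq:rN}
\[
\rho(a,c)=(1-r_k^2)\cosh\beta(a,c)\le De^{-2k\theta}.
\]
If $|z|\ge r_k$, then $P_kz$ is a positive multiple of $z$, and $\rho(z,P_kz)=1-|z|r_k\le1-r_k^2\le De^{-2k\theta}$. By Lemma \ref{lem:rho}(i) and \eqref{eq:Q}, therefore,
\begin{equation}\label{eq:step}
d(\gamma)=k\ge1,\ |z|\ge r_k,\ P_kz\in Q_\gamma\quad\Longrightarrow\quad\rho(z,c_\gamma)^{1/2}\le2\sqrt D\,e^{-k\theta}.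
\end{equation}
Now let $z\in K_\gamma$, $\gamma\ge\alpha$, $d(\gamma)=M$, and let $\alpha=\gamma_N,\gamma_{N+1},\dots,\gamma_M=\gamma$ be the path from $\alpha$ to $\gamma$. A point of $K_\gamma$ need not project into $Q_\alpha$, so we go up one generation at a time: apply \eqref{eq:step} to $z$ and $\gamma_M$, and then to $c_{\gamma_{k+1}}$ and $\gamma_k$ for $k=M-1,\dots,N$, which is allowed because $P_kc_{\gamma_{k+1}}\in Q_{\gamma_k}$ by the definition of a child. By the triangle inequality for $\rho^{1/2}$,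
\[
\rho(z,c_\alpha)^{1/2}\le\sum_{k\ge N}2\sqrt D\,e^{-k\theta}=\frac{2\sqrt D\,e^{-N\theta}}{1-e^{-\theta}},\qquad\rho(z,w)^{1/2}\le\frac{4\sqrt D\,e^{-N\theta}}{1-e^{-\theta}} .
\]
Take $A=17D(1-e^{-\theta})^{-2}$.
\end{proof}

\subsection{Proof of (a)$\Rightarrow$(b) in Theorem \ref{thm:main}}

Let $\mu$ be $B_p$-Carleson with constant $C_\mu$. Then $I^*\tilde\mu(\alpha)\le\mu(\mathbb B_n)\le C_\mu<\infty$ for all $\alpha$. Fix $\alpha$ and $M\ge d(\alpha)$, and let $\nu$ be the restriction of $\mu$ to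
\[
\bigcup\{K_\gamma:\gamma\ge\alpha,\ d(\gamma)\le M\},
\]
a Borel subset of $\{\beta(0,z)<(M+1)\theta\}$. Put $\tilde\nu(\gamma)=\nu(K_\gamma)$, and let $\varepsilon(z)$ be the element with $z\in K_{\varepsilon(z)}$. Since $p'=q+1$,
\[
\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^{p'}=\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^q\sum_{\varepsilon\ge\gamma}\tilde\nu(\varepsilon)=\int\ \sum_{\alpha\le\gamma\le\varepsilon(z)}I^*\tilde\nu(\gamma)^q\,d\nu(z).
\]
The inner sum is a tree potential, and we bound it by $W=W_\nu$; we may assume $\nu\ne0$. If $\gamma\le\varepsilon(z)$ and $d(\gamma)=k$, then by Lemma \ref{lem:tree}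
\[
I^*\tilde\nu(\gamma)=\nu\Big(\bigcup_{\varepsilon\ge\gamma}K_\varepsilon\Big)\le\nu_{Ae^{-2k\theta}}(z).
\]
There is at most one such $\gamma$ on each level, and $x\mapsto\nu_x(z)$ is nondecreasing. So the inner sum is at most
\[
\sum_{k\ge0}\nu_{Ae^{-2k\theta}}(z)^q\le\sum_{k\ge0}\frac1{2\theta}\int_{Ae^{-2k\theta}}^{Ae^{-2(k-1)\theta}}\nu_x(z)^q\frac{dx}x=\frac1{2\theta}\int_0^{Ae^{2\theta}}\nu_x(z)^q\frac{dx}x\le C\,W(z)
\]
by \eqref{eq:Wprop}. With Proposition \ref{prop:energy},
\[
\sum_{\gamma\ge\alpha}I^*\tilde\nu(\gamma)^{p'}\le C\int W\,d\nu\le C\,C_\mu^{\,p'-1}\|\nu\|\le C\,C_\mu^{\,p'-1}I^*\tilde\mu(\alpha).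
\]
Let $M\to\infty$. By monotone convergence $\sum_{\gamma\ge\alpha}I^*\tilde\mu(\gamma)^{p'}\le C\,C_\mu^{\,p'-1}I^*\tilde\mu(\alpha)$, with $C$ independent of $\alpha$. This is (b). \hfill$\square$

\subsection{The answer: (B) implies (T)}\label{sub:answer}

Let $L(z)=\log\frac1{1-|z|^2}$. By \eqref{eq:beta}, $\beta(0,z)=\frac12L(z)+\log(1+|z|)$, and $d(\alpha_j)\theta\le\beta(0,z_j)<(d(\alpha_j)+1)\theta$. Hence
\begin{equation}\label{eq:compare}
1+d(\alpha_j)\le1+\frac1\theta\Big(\frac12L(z_j)+\log2\Big)\le C(1+L(z_j)),\qquad1+L(z_j)\le(1+2\theta)(1+d(\alpha_j)),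
\end{equation}
where the second inequality uses $L(z_j)\le2\beta(0,z_j)$. Let $\mu_0=\sum_j(1+L(z_j))^{1-p}\delta_{z_j}$ be the measure in (B) and $\mu=\sum_j(1+d(\alpha_j))^{1-p}\delta_{\alpha_j}$ the function in (T). Then $C^{-1}\tilde\mu_0\le\mu\le C\tilde\mu_0$ on $\mathcal T_n$. Assume (B). By (a)$\Rightarrow$(b), $\tilde\mu_0$ satisfies \eqref{eq:tree}, so
\[
\sum_{\gamma\ge\alpha}I^*\mu(\gamma)^{p'}\le C\sum_{\gamma\ge\alpha}I^*\tilde\mu_0(\gamma)^{p'}\le C'\,I^*\tilde\mu_0(\alpha)\le C''\,I^*\mu(\alpha)<\infty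
\]
with constants independent of $\alpha$. Since the separation conditions coincide, (T) holds. This answers the question affirmatively; for $p\ge2+\frac1{n-1}$ only the construction of Subsection \ref{sub:nonlinear} was used. \hfill$\square$

\section{From the tree to the ball}\label{sec:converse}

We prove (b)$\Rightarrow$(a). In this direction there is no cancellation to fear: $f$ is represented by an integral, absolute values are taken inside, and the resulting positive operator is compared with the tree. Let $\tilde\mu$ satisfy \eqref{eq:tree}. Then $\mu(\mathbb B_n)=I^*\tilde\mu(o)<\infty$. Put $s=n+1$.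

\subsection{Representation of functions in $B_p$}

For $f\in B_p$ we claim
\begin{equation}\label{eq:repr}
f(z)=c\int_{\mathbb B_n}g(w)\Big(\frac{1-|w|^2}{1-\langle z,w\rangle}\Big)^sd\lambda_n(w),\qquad\|g\|_{L^p(\lambda_n)}\le C\|f\|_{B_p},
\end{equation}
where, with $R=\sum_jz_j\partial_j$,
\[
\mathcal L=\prod_{i=0}^{m-1}\Big(1+\frac R{s+i}\Big),\qquad g(w)=(1-|w|^2)^m\mathcal Lf(w).
\]

\emph{Bound on $g$.} Since $|\mathcal Lf|\le C\sum_{j\le m}|f^{(j)}|$, it suffices to show that $\|(1-|z|^2)^mf^{(j)}\|_{L^p(\lambda_n)}\le C\|f\|_{B_p}$ for $0\le j\le m$.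

On $|z|\le\frac12$, subharmonicity of the $p$th powers of the moduli of the components of $f^{(m)}$, on balls of radius $\frac14$, gives $|f^{(m)}|\le C\|f\|_{B_p}$. Integrating from $0$ and using the bounds on $|f^{(k)}(0)|$, we get $|f^{(j)}|\le C\|f\|_{B_p}$ there for all $j\le m$.

On $|z|>\frac12$ we argue by downward induction on $j$; the case $j=m$ is the definition. Let $\zeta\in S$, $0<\delta<\frac12$ and $h(t)=t^m|f^{(j+1)}((1-t)\zeta)|$. Integrating along the radius from $\zeta/2$,
\[
\delta^m|f^{(j)}((1-\delta)\zeta)|\le C\delta^m\|f\|_{B_p}+C\int_\delta^{1/2}(\delta/t)^mh(t)\,dt,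
\]
and $dt\le\frac{dt}t$. Apply Lemma \ref{lem:hardy} with $a=m$, $P=p$ to $h\mathbf 1_{t<1/2}$, use $\int_0^1\delta^{mp-n-1}d\delta<\infty$, and integrate over $\zeta$; both steps use $m>n/p$. On $|z|>\frac12$ the measure $d\lambda_n$ is comparable to $\delta^{-n-1}d\delta\,d\sigma$, so the estimate for $j+1$ gives the one for $j$.

\emph{The formula.} By H\"older,
\[
\int|\mathcal Lf|(1-|w|^2)^mdw=\int|g|(1-|w|^2)^{n+1}d\lambda_n<\infty,
\]
since $(n+1)p'>n$ makes $(1-|w|^2)^{n+1}$ belong to $L^{p'}(\lambda_n)$. The reproducing formula for holomorphic functions in $L^1((1-|w|^2)^mdw)$ (\cite[Theorem 2.2]{Zhu}) gives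
\begin{equation}\label{eq:repL}
\mathcal Lf(z)=c\int\mathcal Lf(w)\frac{(1-|w|^2)^m}{(1-\langle z,w\rangle)^{n+1+m}}\,dw .
\end{equation}
With $u=\langle z,w\rangle$, $R$ acts on functions of $u$ as $u\frac d{du}$, and
\[
(\tau+R)(1-u)^{-\tau}=\tau(1-u)^{-\tau-1}\big[(1-u)+u\big]=\tau(1-u)^{-\tau-1}.
\]
Using this for $\tau=s,s+1,\dots,s+m-1$ we get $\mathcal L_z(1-\langle z,w\rangle)^{-s}=(1-\langle z,w\rangle)^{-s-m}$, and $s+m=n+1+m$. The right side of \eqref{eq:repr}, with the constant $c$ of \eqref{eq:repL}, is $c\int\mathcal Lf(w)(1-|w|^2)^m(1-\langle z,w\rangle)^{-s}dw$. For $z$ in a compact set the kernel and its derivatives are bounded, so this is a holomorphic function of $z$ and we may apply $\mathcal L$ under the integral; by \eqref{eq:repL} the result is $\mathcal Lf$. Finally, $\mathcal L$ multiplies homogeneous polynomials of degree $k$ by $\prod_i(1+\frac k{s+i})>0$, so it is injective on holomorphic functions, and \eqref{eq:repr} follows.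

\subsection{Duality}

Let $0\le h\in L^{p'}(\mu)$, $d\kappa=h\,d\mu$ and $\tilde\kappa(\gamma)=\kappa(K_\gamma)$. (The number $\kappa$ of Subsection \ref{sub:linear} does not occur again.) Since $\mu$ is finite, so is $\kappa$. By \eqref{eq:repr} and H\"older,
\begin{equation}\label{eq:dual}
\int|f|h\,d\mu\le C\|f\|_{B_p}\|\Phi\|_{L^{p'}(\lambda_n)},\qquad\Phi(w)=\int\Big(\frac{1-|w|^2}{\rho(z,w)}\Big)^sd\kappa(z).
\end{equation}
Since $1-|w|^2\le2\delta_w$, $\rho(z,w)\ge\delta_w$ and $\rho^{-s}=s\int_\rho^\infty x^{-s}\frac{dx}x$,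
\[
\Phi(w)\le C\int_{\delta_w}^\infty(\delta_w/x)^s\kappa_x(w)\frac{dx}x .
\]
Because $s>n/p'$, Lemma \ref{lem:zero} with $(P,a,r,b)=(p',s,1,1)$ gives
\begin{equation}\label{eq:Phi}
\|\Phi\|_{L^{p'}(\lambda_n)}^{p'}\le C\Big[\|\kappa\|^{p'}+\int_S\int_0^1\kappa_{4x}(\zeta)^{p'}\frac{dx}{x^{n+1}}d\sigma(\zeta)\Big].
\end{equation}

\subsection{Discretization}

We claim that the bracket in \eqref{eq:Phi} is at most $C\sum_\gamma I^*\tilde\kappa(\gamma)^{p'}$. First, $\|\kappa\|=I^*\tilde\kappa(o)$. For $0<x\le1$ choose the level that corresponds to scale $x$: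
\[
N=N(x)=\max\Big(0,\Big\lfloor\frac1{2\theta}\log\frac1{4x}\Big\rfloor\Big).
\]
Then $e^{-2N\theta}\le4e^{2\theta}x$, and $e^{-2N\theta}\ge4x$ if $N\ge1$.

\emph{Covering.} Let $\zeta\in S$ and $\rho(\zeta,z)<4x$. Then $1-|z|<4x$, so $\beta(0,z)\ge\frac12\log\frac1{1-|z|}>\frac12\log\frac1{4x}$, and $z$ lies in some $K_\varepsilon$ with $d(\varepsilon)\ge N$. Let $\gamma\le\varepsilon$ with $d(\gamma)=N$. If $N\ge1$, then $\rho(z,c_\gamma)<Ae^{-2N\theta}\le4Ae^{2\theta}x$ by Lemma \ref{lem:tree}, so $\rho(\zeta,c_\gamma)\le C_2x$ with $C_2=8+8Ae^{2\theta}$. Call $\gamma$ \emph{relevant} for $(\zeta,x)$ if $d(\gamma)=N(x)$ and, in case $N(x)\ge1$, $\rho(\zeta,c_\gamma)\le C_2x$. Then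
\[
\kappa_{4x}(\zeta)\le\sum_{\gamma\text{ relevant}}I^*\tilde\kappa(\gamma).
\]

\emph{The number of relevant elements is bounded.} If $N=0$, only $o$ is relevant. Let $N\ge1$, write $c_\gamma=r_N\eta_\gamma$ with $\eta_\gamma\in S$, and fix $\epsilon\in(0,1]$, depending only on $\lambda$, with $1+\epsilon<\cosh\lambda$. If $\eta\in S$ and $\rho(\eta,\eta_\gamma)<\epsilon e^{-2N\theta}$, then by \eqref{eq:rN}
\[
|1-r_N^2\langle\eta,\eta_\gamma\rangle|\le(1-r_N^2)+\rho(\eta,\eta_\gamma)\le(1+\epsilon)(1-r_N^2),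
\]
so $\cosh\beta(r_N\eta,c_\gamma)\le1+\epsilon<\cosh\lambda$, and $r_N\eta\in Q_\gamma$ by \eqref{eq:Q}. Hence the sets $\{\eta\in S:\rho(\eta,\eta_\gamma)<\epsilon e^{-2N\theta}\}$ are disjoint for different $\gamma$ of level $N$. Each has measure at least $ce^{-2N\theta n}\ge cx^n$. Moreover $\rho(\eta_\gamma,c_\gamma)=1-r_N\le4e^{-2N\theta}\le Cx$, so for relevant $\gamma$ these sets lie in $\{\eta:\rho(\eta,\zeta)\le Cx\}$, of measure at most $Cx^n$. So there are at most $C$ relevant $\gamma$, and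
\[
\kappa_{4x}(\zeta)^{p'}\le C\sum_{\gamma\text{ relevant}}I^*\tilde\kappa(\gamma)^{p'} .
\]

\emph{Summation.} Fix $\gamma$. For $x$ with $N(x)=d(\gamma)$, the set of $\zeta$ for which $\gamma$ is relevant has measure at most $Cx^n$; if $N(x)=0$ this holds because $x>\frac14e^{-2\theta}$. The $x\in(0,1]$ with $N(x)=d(\gamma)$ form an interval of $\frac{dx}x$-measure at most $2\theta+\log4$. Integrating the last display over $\zeta$ and $\frac{dx}{x^{n+1}}$ proves the claim.

\subsection{The embedding on the tree}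

It remains to bound $\sum_\gamma I^*\tilde\kappa(\gamma)^{p'}$ by $C\int h^{p'}d\mu$; in this subsection constants depend also on the constant in \eqref{eq:tree}. Let $\tilde h(\varepsilon)$ be the $\mu$-average of $h$ over $K_\varepsilon$, and $0$ if $\tilde\mu(\varepsilon)=0$. Then $\tilde\kappa=\tilde h\tilde\mu$, and by Jensen $\sum\tilde h^{p'}\tilde\mu\le\int h^{p'}d\mu$. Put
\[
E_\gamma=\frac{I^*\tilde\kappa(\gamma)}{I^*\tilde\mu(\gamma)}\ \text{ if }I^*\tilde\mu(\gamma)>0,\quad E_\gamma=0\ \text{ otherwise};\qquad a_\gamma=I^*\tilde\mu(\gamma)^{p'},\qquad\mathcal M(\varepsilon)=\sup_{\gamma\le\varepsilon}E_\gamma .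
\]
Thus $E_\gamma$ is the $\tilde\mu$-average of $\tilde h$ over the subtree of $\gamma$, and $\mathcal M$ is a maximal function. If $I^*\tilde\mu(\gamma)=0$, then $I^*\tilde\kappa(\gamma)=0$, so $I^*\tilde\kappa(\gamma)^{p'}=a_\gamma E_\gamma^{p'}$ in all cases.

For $\tau>0$ let $\{\gamma_i\}$ be the elements of $\{E_\gamma>\tau\}$ with no strict ancestor in this set. Their subtrees are disjoint, with union $\{\mathcal M>\tau\}$, and contain $\{E_\gamma>\tau\}$. By \eqref{eq:tree},
\begin{equation}\label{eq:level}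
\sum_{E_\gamma>\tau}a_\gamma\le\sum_i\sum_{\gamma\ge\gamma_i}a_\gamma\le C\sum_iI^*\tilde\mu(\gamma_i)=C\,\tilde\mu\{\mathcal M>\tau\}.
\end{equation}
Also $I^*\tilde\mu(\gamma_i)\le\frac1\tau I^*\tilde\kappa(\gamma_i)$, so $\tilde\mu\{\mathcal M>\tau\}\le\frac1\tau\sum_\varepsilon\tilde h(\varepsilon)\tilde\mu(\varepsilon)$. The sublinear map $\tilde h\mapsto\mathcal M$ is thus of weak type $(1,1)$ with respect to $\tilde\mu$, and it is clearly of strong type $(\infty,\infty)$. By the Marcinkiewicz interpolation theorem it is bounded on $\ell^{p'}(\tilde\mu)$. Multiply \eqref{eq:level} by $p'\tau^{p'-1}$ and integrate in $\tau$: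
\[
\sum_\gamma I^*\tilde\kappa(\gamma)^{p'}=\sum_\gamma a_\gamma E_\gamma^{p'}\le C\sum_\varepsilon\mathcal M(\varepsilon)^{p'}\tilde\mu(\varepsilon)\le C\sum_\varepsilon\tilde h(\varepsilon)^{p'}\tilde\mu(\varepsilon)\le C\int h^{p'}d\mu .
\]

\subsection{End of the proofs}

Combining \eqref{eq:dual}, \eqref{eq:Phi}, the discretization and the last display, we have
\[
\int|f|h\,d\mu\le C\|f\|_{B_p}\|h\|_{L^{p'}(\mu)}\qquad\text{for all }0\le h\in L^{p'}(\mu).
\]
By duality, $\int|f|^pd\mu\le C\|f\|_{B_p}^p$. So $\mu$ is $B_p$-Carleson, and Theorem \ref{thm:main} is proved.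

For Corollary \ref{cor:main}, (B)$\Rightarrow$(T) was shown in Subsection \ref{sub:answer}. Conversely, assume (T). By \eqref{eq:compare} the function $\mu$ in (T) and the discretization $\tilde\mu_0$ of the measure $\mu_0$ in (B) are comparable, so $\tilde\mu_0$ satisfies \eqref{eq:tree}, and $\mu_0$ is $B_p$-Carleson by (b)$\Rightarrow$(a). Hence (B) holds. \hfill$\square$

\begin{thebibliography}{9}

\bibitem{TL} \emph{Taiwan Lecture 1}, \url{http://math.cts.nthu.edu.tw/Mathematics/english/summer050629-Sawyer.pdf}.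

\bibitem{Zhu} Zhu, \emph{Spaces of Holomorphic Functions in the Unit Ball}.

\end{thebibliography}

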